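\title{Planar graphs in $O(\sqrt n)$-blowups of apex-forests}

\begin{abstract}
We prove that every $n$-vertex planar graph is a subgraph of $H\boxtimes K_m$ for some apex-forest $H$ and some $m=O(\sqrt n)$, which answers a question from the problem list of the MATRIX-IBS workshop Structural Graph Theory Downunder III. It follows that every $n$-vertex apex graph is a subgraph of $H\boxtimes K_m$ with $H$ of treewidth at most $2$ and $m=O(\sqrt n)$. The components of the forest in our construction have radius at most $\log\log n+1$, and the grid shows that this is optimal up to an additive constant. The proof cuts the graph recursively at doubly exponential scales. Its main tool is a separator lemma, proved with a random circle in a disk representation, that keeps vertices of high degree far from the cut.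
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. For a graph $H$ and an integer $m\ge1$, the graph $H\boxtimes K_m$ is obtained from $H$ by replacing each vertex by a copy of $K_m$ and each edge by the complete join between the two corresponding copies. A graph $G$ is \emph{contained} in $H\boxtimes K_m$ if it is isomorphic to a subgraph of $H\boxtimes K_m$. Equivalently, the vertices of $G$ can be distributed among the vertices of $H$, at most $m$ to each, so that adjacent vertices of $G$ go to the same vertex or to adjacent vertices of $H$. Thus $H$ is a coarse picture of $G$ at resolution $m$, and we want both a simple picture and a fine resolution.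

Simplicity is measured by treewidth. A \emph{tree-decomposition} of $G$ is a family of vertex sets indexed by the nodes of a tree, such that both ends of each edge lie in one of the sets and, for each vertex, the nodes whose sets contain it form a nonempty subtree. Its \emph{width} is the maximum size of a set minus one, and the \emph{treewidth} $\operatorname{tw}(G)$ is the minimum width of a tree-decomposition of $G$. The graphs of treewidth at most $1$ are the forests, treewidth does not increase when we pass to a subgraph, and adding one vertex to a graph (and to every set of a decomposition) raises it by at most one. If we replace each vertex in a tree-decomposition of $H$ by its copy of $K_m$, we obtain a tree-decomposition of $H\boxtimes K_m$, so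
\begin{equation}\label{eq:tw}
\operatorname{tw}(G)\le(\operatorname{tw}(H)+1)\,m-1\qquad\text{if $G$ is contained in $H\boxtimes K_m$.}
\end{equation}
The $k\times k$ grid has $n=k^2$ vertices and, for $k\ge2$, treewidth $k$. So for planar graphs and $H$ of bounded treewidth the resolution cannot be finer than order $\sqrt n$, and the question is how simple $H$ can be at that resolution.

For a minor-closed class $\mathcal G$ that excludes at least one graph, let $f(\mathcal G)$ be the minimum integer $k$ such that, for some constant $c$, every $n$-vertex graph $G\in\mathcal G$ is contained in $H\boxtimes K_m$ for some graph $H$ of treewidth at most $k$ and some $m\le c\sqrt n$. Distel, Dujmovi\'c, Eppstein, Hickingbotham, Joret, Morin, Seweryn and Wood proved that $f(\mathcal G)\le4$ for every such class. For the class $\mathcal P$ of planar graphs, Dujmovi\'c, Eppstein, Hickingbotham, Joret, Micek, Seweryn and Wood proved that $f(\mathcal P)=2$.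

An \emph{apex graph} is a graph $G$ with a vertex $u$ such that $G-u$ is planar; the class $\mathcal A$ of apex graphs is minor-closed. If $G-u$ is contained in $H\boxtimes K_m$, we can house $u$ in a new vertex of $H$ adjacent to all others, so $f(\mathcal P)=2$ gives $2\le f(\mathcal A)\le3$. To avoid the loss, $H$ should already have a vertex that can be made adjacent to all others. An \emph{apex-forest} is a graph $H$ with a vertex $v$ such that $H-v$ is a forest. It has treewidth at most $2$, and it remains an apex-forest when $v$ is joined to all other vertices. The question whether $f(\mathcal A)\le2$ is equivalent to the following problem, posed in \cite{list}.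

\begin{quote}
\emph{Is there a constant $c$ such that every $n$-vertex planar graph is contained in $H\boxtimes K_m$ for some apex-forest $H$ and some $m\le c\sqrt n$?}
\end{quote}

The answer is yes, and the forest can be taken very shallow. Throughout, $\log=\log_2$, and the \emph{radius} of a tree is the minimum, over its vertices $x$, of the largest distance from $x$ to a vertex of the tree.

\begin{theorem}\label{thm:main}
There is an absolute constant $c$ such that every planar graph $G$ with $n\ge2$ vertices is contained in $H\boxtimes K_m$ with $m\le c\sqrt n$, where $H$ has a vertex $v$ such that $H-v$ is a forest, each component of which has radius at most $\log\log n+1$.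
\end{theorem}

\begin{corollary}\label{cor:apex}
Let $c$ be the constant of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(i)] If $G$ has $n$ vertices and $G-Q$ is planar for some set $Q$ with $|Q|\le a\sqrt n$, then $G$ is contained in $H\boxtimes K_m$ for some apex-forest $H$ and some $m\le(c+a)\sqrt n+1$.
\item[(ii)] $f(\mathcal A)=2$.
\end{enumerate}
\end{corollary}

Both parameters in Theorem~\ref{thm:main} are sharp.

\begin{theorem}\label{thm:lower}
Let $G$ be the $k\times k$ grid, where $n=k^2\ge4$.
\begin{enumerate}
\item[(i)] The bound $m=\Omega(\sqrt n)$ is necessary: if $G$ is contained in $H\boxtimes K_m$ for an apex-forest $H$, then $m\ge(\sqrt n+1)/3$.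
\item[(ii)] For every $c\ge1$ there is a constant $C$, depending only on $c$, such that the following holds for every integer $h\ge0$. If $G$ is contained in $H\boxtimes K_m$ with $m\le c\sqrt n$, and $H$ has a vertex $v$ such that all components of $H-v$ are trees of radius at most $h$, then $h\ge\log\log n-C$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:grid} restates the problem in terms of tree-partitions and solves it for the grid, which shows the shape of the construction. Section~\ref{sec:split} proves the separator lemma, Section~\ref{sec:main} proves Theorem~\ref{thm:main} and Corollary~\ref{cor:apex}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Apart from textbook facts we use three published results: Koebe's theorem on disk representations, the equality $f(\mathcal P)=2$ (only for the lower bound in Corollary~\ref{cor:apex}(ii)), and the treewidth of the grid (only for Theorem~\ref{thm:lower}(i)).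

For a vertex set $Z$, we write $N(Z)$ for the set of vertices outside $Z$ with a neighbor in $Z$. Paths have distinct vertices, and a single vertex is a path with no edge. For a graph $Y$ we write $|Y|$ for its number of vertices. A planar graph $Y$ has at most $3|Y|$ edges by Euler's formula, so its degrees sum to at most $6|Y|$.

\section{Tree-partitions and the grid}\label{sec:grid}

A \emph{tree-partition} of a graph $G'$ is a partition of $V(G')$ into possibly empty \emph{bags}, indexed by the nodes of a forest $T$, such that each edge of $G'$ lies inside one bag or joins the bags of two adjacent nodes.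

\begin{lemma}\label{lem:reduce}
Let $T$ be a forest and let $H$ be obtained from $T$ by adding a vertex $v$ adjacent to all nodes. Then $G$ is contained in $H\boxtimes K_m$ if and only if there is a set $X\subseteq V(G)$ with $|X|\le m$ such that $G-X$ has a tree-partition indexed by $T$ with bags of size at most $m$.
\end{lemma}

\begin{proof}
Given $X$ and the tree-partition, map $X$ injectively into the copy of $K_m$ at $v$ and each bag injectively into the copy at its node; every edge of $G$ goes to an edge. Conversely, given an embedding, let $X$ be the set of vertices mapped to the copy at $v$, and let the bag of a node be the set of vertices mapped to the copy at that node.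
\end{proof}

So we may delete one set $X$ of $O(\sqrt n)$ vertices and must then find a tree-partition with bags of size $O(\sqrt n)$. If $T$ has no edges, each component of $G-X$ must fit into one bag. Deleting $O(n/\sqrt r)$ vertices from a planar graph can bring all components down to size $r$ (Lemma~\ref{lem:frag}), and $r=n^{2/3}$ gives $m=O(n^{2/3})$; Section~\ref{sec:lower} shows that this is the truth for the grid. If instead $X=\emptyset$, then $m=O(\sqrt n)$ is impossible in general, since $f(\mathcal P)>1$. There is reason to doubt that $X$ can make up the difference. A tree-partition is rigid: the neighbors of a bag must lie in adjacent bags, their neighbors in the bags after that, and this is costly near vertices of high degree. A planar graph can have about $n/\Delta$ vertices of degree $\Delta$ (take disjoint stars), which for $\Delta$ much smaller than $\sqrt n$ is far more than $X$ can hold. The proof must therefore spend $X$ only on the few places where high degrees do harm.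

We begin where degrees do no harm. The rows of the grid already form a tree-partition indexed by a path, but that has no counterpart in a general planar graph. The following shallow tree-partition does.

\begin{example}\label{ex:grid}
Let $G$ be the $k\times k$ grid with $k\ge4$, and $n=k^2$. Put $\sigma_j=2^{2^j}$, so that $\sigma_0=2$ and $\sigma_{j+1}=\sigma_j^2$. The bag of the root consists of row $\lceil k/2\rceil$ and column $\lceil k/2\rceil$. The components of the rest are rectangles with sides of at most $k/\sigma_0$ vertices; they are the cells of level $0$ and the children of the root. Let $D$ be a cell of level $j$, a rectangle with sides at most $k/\sigma_j$. If $\sigma_j\ge\sqrt k$, then $|D|\le k$, and $D$ is a leaf whose bag is all of $D$. Otherwise let $s=k/\sigma_{j+1}>1$. The bag $B_D$ consists of the \emph{ring} of $D$ (its first and last row and column) and of every $(\lfloor s\rfloor+1)$-th row and column of $D$. There are at most $(k/\sigma_j)/s=\sigma_j$ such rows, each with at most $k/\sigma_j$ vertices, and the same holds for columns, so $|B_D|\le4k/\sigma_j+2k\le4k$. The components of $D\setminus B_D$ are rectangles with sides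 at most $s$; they are the children of $D$, of level $j+1$.

This is a tree-partition. A child $D'$ of $D$ avoids the ring of $D$, so an edge that leaves $D'$ ends in $D$, hence in $B_D$, and its other end lies on the ring of $D'$, hence in the bag of $D'$. A cell of level $j\ge1$ exists only if $\sigma_{j-1}<\sqrt k$, that is, $2^j<\frac12\log n$, and then its depth $j+1$ is less than $\log\log n$.
\end{example}

Two features carry over. The first is the squaring of scales. Put $\Delta_j=\sigma_j^2$. A cell with $n/\Delta_j$ vertices has its own bag, with a budget of order $\sqrt n$. Cutting a planar graph with $N$ vertices into $p$ comparable parts costs about $\sqrt{pN}$ vertices, so the budget pays for $p=\Delta_j$ parts, each of size $n/\Delta_j^2=n/\Delta_{j+1}$.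

The second feature is the ring. The vertices of a cell that have a neighbor in the parent bag, which we call the \emph{frontier} of the cell, are forced into the bag of the cell. The neighbors of the frontier are then forced into the frontiers of the children, and so on. In the grid these layers do not grow. In general, a frontier of $O(\sqrt n)$ vertices of degree at most $\Delta_j$ has $O(\Delta_j\sqrt n)$ neighbors, and this is affordable at level $j$: if the cuts share these neighbors evenly among about $\Delta_j$ children, each child receives $O(\sqrt n)$. A vertex at distance $\ell$ from the frontier of a cell of level $j$ may be dragged into a frontier at level $j+\ell$, so it should have degree at most about $\Delta_{j+\ell}$. We therefore need separators with the following property: after a small set $X$ is deleted, each vertex at distance $q$ from the separator has degree at most a prescribed threshold $\tau_q$.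

\section{Separators that avoid high degrees}\label{sec:split}

Let $\kappa_0=1$ and $\kappa_q=2(2q+1)^{2q}$ for $q\ge1$.

\begin{lemma}[Splitting lemma]\label{lem:split}
Let $Y$ be a planar graph, and let $w:V(Y)\to\mathbb R_{\ge0}$ have total weight $W>0$ and satisfy $w(v)<W/20$ for all $v$. Let $d(v)\ge\deg_Y(v)$ be real numbers, and let $0<\tau_1\le\tau_2\le\cdots$ tend to infinity. Put $U_q=\{v:d(v)>\tau_q\}$ for $q\ge1$, and $U_0=U_1$. Then $V(Y)$ has a partition into sets $A,B,S,X$ such that:
\begin{enumerate}
\item[(a)] there is no edge between $A$ and $B$, and $w(A),w(B)\le\frac{19}{20}W$;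
\item[(b)] $|S|\le16\pi\sqrt{|Y|}$;
\item[(c)] $d(v)\le\tau_1$ for all $v\in S$, and $\sum_{v\in S}\deg_Y(v)\le16\pi\sqrt{6\tau_1|Y|}$;
\item[(d)] if $v_0v_1\dots v_q$ is a path in $Y-X$ with $q\ge1$ and $v_0\in S$, then $d(v_q)\le\tau_q$;
\item[(e)] $|X|\le16\pi\sum_{q\ge0}(2q+1)\sqrt{\kappa_q|U_q|}$.
\end{enumerate}
\end{lemma}

The sum in (e) is finite, because $\tau_q\to\infty$ makes $U_q$ empty for large $q$. We allow $d$ to exceed $\deg_Y$ because $Y$ will be a piece of a larger graph $G$ and $d$ the degree in $G$. Taking $X=U_1$ would make (d) trivial at cost $|U_1|$; the point of (e) is the square root.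

The tool is Koebe's theorem: \emph{the vertices of every planar graph can be represented by closed disks of positive radius in the plane, with pairwise disjoint interiors, such that the disks of adjacent vertices touch.} The disks met by a circle $\Gamma$ separate those inside $\Gamma$ from those outside. After a normalization, a random $\Gamma$ meets a disk of radius $\rho$ with probability $O(\rho)$, and the squares of the radii have bounded sum. By the Cauchy--Schwarz inequality, $\Gamma$ then meets $O(\sqrt{|U|})$ members of any fixed set $U$ in expectation. This is the source of all square roots in the lemma.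

The difficulty is (d). The probability that a vertex $u\in U_q$ is within $q$ steps of a disk that meets $\Gamma$ is not $O_q(\rho_u)$, since a tiny disk can touch a huge one. So we do not delete $u$. We delete the vertex $v$ with the largest disk on the offending path (Figure~\ref{fig:guard}). The circle $\Gamma$ passes within $(2q+1)\rho_v$ of the center of that disk, an event of probability $O(q\rho_v)$, and a packing argument shows that for each $u$ only boundedly many vertices can play the role of $v$. For $q=1$ this says that, however large the degree of $u$, few of the disks that touch the disk of $u$ are at least as large as it.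

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick,dashed] (-0.304,-1.553) arc (-15:15:6);
\node at (-0.62,1.4) {$\Gamma$};
\draw (0,0) circle (0.4); \node at (0.12,0) {$v_0$};
\draw (1.1,0) circle (0.7); \node at (1.1,0) {$v_1$};
\draw[fill=gray!25] (3.0,0) circle (1.2); \node at (3.0,0) {$v_2$};
\draw (4.7,0) circle (0.5); \node at (4.7,0) {$v_3$};
\draw (5.4,0) circle (0.2); \node at (5.9,0) {$v_4$};
\end{tikzpicture}
\caption{A path $v_0\dots v_4$ in a disk representation, from a disk that meets the circle $\Gamma$ to a vertex $v_4$ of high degree with a small disk. The vertex $v_2$ with the largest disk is deleted. The distance from $\Gamma$ to the center of its disk is at most five times its radius, whereas the distance from $\Gamma$ to the disk of $v_4$ is not controlled by the radius of that disk.}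
\label{fig:guard}
\end{figure}

\subsection{Caps on the sphere}

In the plane the disks far from the origin may be arbitrarily large, and a short path may use them. On the sphere the total area is finite, which bounds all radii at once, so we work there. Let $\operatorname{dist}$ be the geodesic distance on the unit sphere. The \emph{cap} with center $c$ and radius $\rho\in(0,\pi]$ is the set of points at distance at most $\rho$ from $c$. Its area is $2\pi(1-\cos\rho)=4\pi\sin^2(\rho/2)$, and the sphere has area $4\pi$. We use two inequalities: $\sin(\rho/2)\ge\rho/\pi$ for $0\le\rho\le\pi$, by concavity of the sine on $[0,\pi/2]$, and $|\sin k\alpha|\le k|\sin\alpha|$ for integers $k\ge1$, by induction from the addition formula.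

A \emph{cap representation} of a graph $Y$ assigns to each vertex $v$ a cap $C_v$ with center $c_v$ and radius $\rho_v\in(0,\pi)$, such that the caps have pairwise disjoint interiors and the caps of adjacent vertices share a point. Since $C_v$ has area at least $4\rho_v^2/\pi$,
\begin{equation}\label{eq:area}
\sum_{v}\rho_v^2\le\pi^2 .
\end{equation}
We say that $v$ is a \emph{$q$-guard} of $u$ if some path from $u$ to $v$ with at most $q$ edges has $\rho_x\le\rho_v$ for all its vertices $x$.

\begin{lemma}\label{lem:guards}
In a cap representation, each vertex $u$ has at most $\kappa_q$ $q$-guards.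
\end{lemma}

\begin{proof}
The only $0$-guard of $u$ is $u$, so let $q\ge1$ and $k=2q+1$. A packing argument compares caps with one fixed scale, whereas the radii along a path from $u$ may grow through many scales. We therefore move along the path from one record radius to the next. Call $y\ne x$ a \emph{successor} of $x$ if $\rho_y\ge\rho_x$ and $C_y$ contains a point at distance at most $(2q-1)\rho_x$ from $c_x$.

\emph{Each vertex $x$ has at most $k^2$ successors.} Let $\rho=\rho_x$, let $y$ be a successor, and let $z\in C_y$ have $\operatorname{dist}(c_x,z)\le(2q-1)\rho$. Let $c'$ be the point on the geodesic from $z$ to $c_y$ at distance $\min(\rho,\operatorname{dist}(z,c_y))$ from $z$. Then $\operatorname{dist}(c',c_y)=\max(0,\operatorname{dist}(z,c_y)-\rho)\le\rho_y-\rho$, so the cap $C'_y$ with center $c'$ and radius $\rho$ lies in $C_y$. It contains $z$, so all its points are within $(2q-1)\rho+2\rho=k\rho$ of $c_x$. The caps $C'_y$ of distinct successors have disjoint interiors, and we compare areas. If $k\rho<\pi$, they lie in a cap of radius $k\rho$, and their number is at most $\sin^2(k\rho/2)/\sin^2(\rho/2)\le k^2$. If $k\rho\ge\pi$, their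 number is at most $1/\sin^2(\rho/2)\le(\pi/\rho)^2\le k^2$.

\emph{Each $q$-guard $v$ of $u$ is reached from $u$ by passing to a successor at most $q$ times.} Let $u=x_0,x_1,\dots,x_s=v$ be a path with $s\le q$ on which $\rho_v$ is maximum. Put $i_0=0$ and, as long as $i_r<s$, let $i_{r+1}$ be the first index greater than $i_r$ with $\rho_{x_{i_{r+1}}}\ge\rho_{x_{i_r}}$; the index $s$ qualifies, so $i_{r+1}$ exists. The sequence increases strictly and so reaches $s$ after at most $q$ steps. Let $x=x_{i_r}$ and $y=x_{i_{r+1}}$. At most $q-1$ vertices of the path lie strictly between them, all of radius less than $\rho_x$. Choose a common point of the two caps for each edge of the path between $x$ and $y$. The first of these points is within $\rho_x$ of $c_x$, consecutive ones lie in a common cap of radius less than $\rho_x$, and the last lies in $C_y$. So the last is within $\rho_x+2(q-1)\rho_x$ of $c_x$, and $y$ is a successor of $x$.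

Hence $u$ has at most $\sum_{r=0}^qk^{2r}\le2k^{2q}=\kappa_q$ $q$-guards, as $k^2\ge2$.
\end{proof}

\subsection{Proof of the splitting lemma}

\begin{proof}[Proof of Lemma~\ref{lem:split}]
\emph{Normalization.} Take a disk representation of $Y$ and place the weight $w(v)$ at the center of the disk of $v$. Let $D^*$ be a closed disk of minimum radius that contains weight at least $W/20$. It exists, being a smallest enclosing disk of one of the finitely many sets of centers of weight at least $W/20$. Its radius is positive, because the centers are distinct and each has weight less than $W/20$; this is the only use of that hypothesis. Translate and scale so that $D^*$ is the unit disk about the origin.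

View the plane as the equatorial plane of the unit sphere and apply inverse stereographic projection from the north pole. This is a homeomorphism onto the sphere minus the north pole that takes circles to circles, so the disks become a cap representation $(C_v)$ of $Y$. A point at distance $x$ from the origin goes to a point at distance $2\arctan x$ from the south pole.

\emph{The random circle.} Choose $\theta$ uniformly from $[\pi/2,\,2\arctan2]$. This interval has length $2\arctan\frac13\ge2(\frac13-\frac1{81})>\frac12$. Let $\Gamma$ be the circle of points at distance $\theta$ from the south pole; in the plane it is a circle about the origin of radius between $1$ and $2$. Say that $v$ is \emph{$\lambda$-hit} if some point of $\Gamma$ is within distance $\lambda\rho_v$ of $c_v$. By the triangle inequality, $\theta$ then differs by at most $\lambda\rho_v$ from the distance of $c_v$ to the south pole, so $\theta$ lies in a fixed interval of length $2\lambda\rho_v$, and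
\begin{equation}\label{eq:hit}
\Pr(v\text{ is $\lambda$-hit})\le4\lambda\rho_v .
\end{equation}

\emph{Balance.} Let $M$ be the set of $1$-hit vertices, that is, those whose caps meet $\Gamma$. Every other disk lies inside or outside $\Gamma$ in the plane; let $A_0$ and $B_0$ be the corresponding vertex sets. Two touching disks have a connected union, so there is no edge between $A_0$ and $B_0$. The centers of the disks of $A_0$ lie in the square $[-2,2]^2$, which is covered by $16$ unit squares and so by $16$ closed disks of radius $\sqrt2/2<1$. Each of these contains weight less than $W/20$ by the minimality of $D^*$, so $w(A_0)\le\frac{16}{20}W$. The centers of the disks of $B_0$ lie outside $\Gamma$, hence outside $D^*$, so $w(B_0)\le\frac{19}{20}W$.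

\emph{The partition.} Let $G_q$ be the set of vertices that are $q$-guards of some vertex of $U_q$. It does not depend on $\theta$, and $|G_q|\le\kappa_q|U_q|$ by Lemma~\ref{lem:guards}. Define
\[
X=\bigcup_{q\ge0}\{v\in G_q: v\text{ is $(2q+1)$-hit}\},\qquad S=M\setminus X,\quad A=A_0\setminus X,\quad B=B_0\setminus X .
\]
Then (a) holds for every $\theta$. We claim that every path $v_0\dots v_q$ with $q\ge0$, $v_0\in M$ and $v_q\in U_q$ meets $X$. Let $v_t$ be a vertex of the path of maximum radius. The subpath from $v_q$ to $v_t$ shows that $v_t\in G_q$. The centers of adjacent vertices $x,y$ are at distance at most $\rho_x+\rho_y$, so a point of $\Gamma\cap C_{v_0}$ is within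
\[
\rho_{v_0}+\sum_{i<t}(\rho_{v_i}+\rho_{v_{i+1}})\le(2t+1)\rho_{v_t}\le(2q+1)\rho_{v_t}
\]
of $c_{v_t}$. Thus $v_t\in X$. For $q\ge1$ the claim is (d). For $q=0$ it says $M\cap U_1\subseteq X$, which is the first part of (c).

\emph{Expectations.} By \eqref{eq:hit}, the Cauchy--Schwarz inequality and \eqref{eq:area}, numbers $a_v\ge0$ satisfy $\mathbb E\sum_{v\ \lambda\text{-hit}}a_v\le4\lambda\sum_va_v\rho_v\le4\pi\lambda\bigl(\sum_va_v^2\bigr)^{1/2}$. Taking for $a$ the indicator function of $G_q$, the constant $1$, and the function equal to $\deg_Y(v)$ when $d(v)\le\tau_1$ and to $0$ otherwise, we obtain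
\begin{gather*}
\mathbb E|X|\le4\pi\sum_{q\ge0}(2q+1)\sqrt{\kappa_q|U_q|},\qquad \mathbb E|S|\le\mathbb E|M|\le4\pi\sqrt{|Y|},\\
\mathbb E\sum_{v\in S}\deg_Y(v)\le4\pi\Bigl(\sum_{v:\,d(v)\le\tau_1}\deg_Y(v)^2\Bigr)^{1/2}\le4\pi\sqrt{\tau_1\cdot6|Y|}.
\end{gather*}
The last step uses $\deg_Y(v)\le d(v)\le\tau_1$ for the vertices in the sum, and $\sum_v\deg_Y(v)\le6|Y|$. By Markov's inequality, a nonnegative random variable of expectation at most $\beta\ge0$ exceeds $4\beta$ with probability at most $1/4$. So with probability at least $1/4$ none of the three quantities exceeds four times its bound, and such a $\theta$ gives (b), (c) and (e).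
\end{proof}

With thresholds above all degrees, Lemma~\ref{lem:split} is an ordinary separator theorem, and iterating it gives the fragmentation lemma of Lipton and Tarjan. We include the proof, since its grouping of pieces by size returns in Lemma~\ref{lem:charge}.

\begin{lemma}[Fragmentation]\label{lem:frag}
There is an absolute constant $c_0$ such that, for every planar graph $Y$ with $N$ vertices and every $r\ge100$, there is a set of at most $c_0N/\sqrt r$ vertices whose deletion leaves components with at most $r$ vertices.
\end{lemma}

\begin{proof}
Start with the single piece $V(Y)$. While some piece $P$ has more than $r$ vertices, apply Lemma~\ref{lem:split} to $Y[P]$ with unit weights (note $1<|P|/20$), $d=\deg_{Y[P]}$ and $\tau_q=N+q$. All $U_q$ are empty, so $X=\emptyset$ by (e). Delete $S$ and replace $P$ by $A$ and $B$. At the end there are no edges between pieces, and each piece has at most $r$ vertices. For $i\ge0$ let $\mathcal P_i$ be the set of split pieces $P$ with $r(\frac{20}{19})^i<|P|\le r(\frac{20}{19})^{i+1}$. Two split pieces are disjoint, or one descends from the other and has at most $\frac{19}{20}$ of its size. Hence the members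 of $\mathcal P_i$ are disjoint, and $|\mathcal P_i|\le\frac Nr(\frac{19}{20})^i$. By (b), the number of deleted vertices is at most
\[
\sum_{i\ge0}\frac Nr\Bigl(\frac{19}{20}\Bigr)^i\,16\pi\sqrt r\,\Bigl(\frac{20}{19}\Bigr)^{(i+1)/2}=\frac{N}{\sqrt r}\cdot16\pi\sqrt{\frac{20}{19}}\sum_{i\ge0}\Bigl(\frac{19}{20}\Bigr)^{i/2},
\]
and the geometric series converges.
\end{proof}

\section{The tree-partition of a planar graph}\label{sec:main}

We prove Theorem~\ref{thm:main}. If $n<10^4$, take $H=K_1$ and $m=n\le100\sqrt n$. So let $G$ be planar with $n\ge10^4$ vertices. By Lemma~\ref{lem:reduce} it suffices to find a set $X$ of $O(\sqrt n)$ vertices and a tree-partition of $G-X$ with bags of size $O(\sqrt n)$, indexed by a rooted tree of depth at most $\log\log n+1$. All implied constants are absolute, $\deg$ is the degree in $G$, and neighborhoods are taken in $G$. Planarity enters only through Lemmas~\ref{lem:split} and~\ref{lem:frag} and the bound $\sum_v\deg v\le6n$.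

\subsection{Scales and invariants}

Let $K=640\pi$. Let $t\in[1,2]$ be a parameter; it is chosen in Section~\ref{sec:X}, depends only on the degree sequence of $G$, and all bounds before that section hold for every $t$. For $j\ge0$ put
\[
\Delta_j=2^{t2^j},\qquad\delta_j=\Delta_j/6 ,
\]
so that $\Delta_{j+1}=\Delta_j^2$ and $2\le\Delta_0\le4$. The factor $\frac16$ cancels the factor $6$ in Lemma~\ref{lem:split}(c). Let $J$ be the least $j$ with $\Delta_j\ge n^{1/4}$. Since $n^{1/4}\ge10>\Delta_0$, we have $J\ge1$ and $\Delta_J=\Delta_{J-1}^2<\sqrt n$.

We construct families $\mathcal D_{-1}=\{V(G)\},\mathcal D_0,\dots,\mathcal D_J$, each consisting of disjoint vertex sets. The members of $\mathcal D_i$ are the \emph{cells of level $i$}; a cell is always taken together with its level. Each cell $D$ has a \emph{frontier} $F_D\subseteq D$, and $F_{V(G)}=\emptyset$ at level $-1$. For $0\le i\le J$ we establish: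
\begin{enumerate}
\item[(I1)] $|D|\le n/\Delta_i$ for each $D\in\mathcal D_i$;
\item[(I2)] $|F_D|\le K\sqrt n$ for each $D\in\mathcal D_i$;
\item[(I3)] if $D\in\mathcal D_i$ and $x$ is the end of a path in $G[D]$ with $\ell\ge0$ edges that starts in $F_D$, then $\deg x\le\delta_{i+\ell}$;
\item[(I4)] $\sum_{D\in\mathcal D_i}|F_D|\le9K\sqrt n\,\Delta_i$.
\end{enumerate}
Conditions (I1)--(I3) are the lessons of Example~\ref{ex:grid}, and they control the bag of each cell. Condition (I4) is needed because $X$ is a single set that serves all cells. A level may contain far more than $\Delta_i$ cells, so adding up (I2) is of no use; (I4) says that the frontiers are in total no larger than if there were only $9\Delta_i$ cells.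

\subsection{From one level to the next}

Fix $j$ with $0\le j\le J$, and assume (I1)--(I4) for level $j-1$ if $j\ge1$. \emph{Step $j$} treats each cell $D\in\mathcal D_{j-1}$ separately. It starts with $S_D=X_D=\emptyset$ and the single \emph{piece} $D\setminus F_D$. At all times the pieces partition $D\setminus(F_D\cup S_D\cup X_D)$, and there is no edge between distinct pieces. The cuts must balance two things, the vertices themselves for (I1) and the vertices of future frontiers for (I2). So the \emph{weight} of a piece $Y$ is
\[
w(Y)=\frac{\Delta_j}{n}\,|Y|+\frac1{K\sqrt n}\,\bigl|N(F_D\cup S_D)\cap Y\bigr| ,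
\]
with the current set $S_D$. This is a sum of vertex weights, each at most $\frac{\Delta_j}n+\frac1{K\sqrt n}\le\frac2{\sqrt n}<\frac1{20}$, because $\Delta_j\le\Delta_J<\sqrt n$ and $n\ge10^4$.

While some piece $Y$ has $w(Y)>1$, \emph{split} it: apply Lemma~\ref{lem:split} to $G[Y]$ with these vertex weights, with $d=\deg$, and with $\tau_q=\delta_{j-1+q}$ for $q\ge1$. This yields a partition $A,B,S_Y,X_Y$ of $Y$. Replace $Y$ by the pieces $A$ and $B$, add $S_Y$ to $S_D$, and add $X_Y$ to $X_D$. As $S_Y$ has no neighbor in other pieces, their weights do not change; so the weight $w(Y)$ of a piece is constant from its creation until it is split.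

The difficulty is that a split creates weight: the neighbors of $S_Y$ in $A\cup B$ now count in the second term. Part (c) of the lemma bounds the increase. Write $\deg_Y$ for the degree in $G[Y]$. Since $6\tau_1=\Delta_j$, $\Delta_j|Y|\le n\,w(Y)$ and $w(Y)>1$,
\begin{equation}\label{eq:degS}
\sum_{v\in S_Y}\deg_Y(v)\le16\pi\sqrt{\Delta_j|Y|}\le16\pi\sqrt{n\,w(Y)}\le16\pi\sqrt n\,w(Y).
\end{equation}
Hence the new weights of $A$ and $B$ are at most $\frac{19}{20}w(Y)+\frac{16\pi}{K}w(Y)=\frac{39}{40}w(Y)$, which explains the value of $K$. In particular the process terminates, with all pieces of weight at most $1$.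

Now let $B_D=F_D\cup S_D$; this is the bag of $D$. The cells \emph{produced from} $D$ are the vertex sets of the components of $G[D\setminus(B_D\cup X_D)]$, and each lies in one final piece. For such a cell $D'$ put $F_{D'}=N(B_D)\cap D'$. The family $\mathcal D_j$ consists of the cells produced from all $D\in\mathcal D_{j-1}$. Since final pieces have weight at most $1$, (I1) and (I2) hold for level $j$.

One observation is used several times.
\begin{enumerate}
\item[($*$)] Let $Y$ be a split piece of $D$, and let $P$ be a piece of $D$ that exists at some time after the split of $Y$. If a vertex $x\in P$ has a neighbor in $S_Y$, then $P\subseteq Y\setminus(S_Y\cup X_Y)$.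
\end{enumerate}
Indeed, pieces are only ever refined, so just before the split of $Y$ the set $P$ was contained in one piece. That piece contained $x$, which has a neighbor in $Y$, so it was $Y$, and $P$ lies in one of the two new pieces.

\emph{Proof of (I3) for level $j$.} Let $D'$ be produced from $D$, let $v_1\dots v_{\ell+1}$ be a path in $G[D']$ with $v_1\in F_{D'}$, and let $v_0\in F_D\cup S_D$ be a neighbor of $v_1$. As $v_0\notin D'$, the sequence $v_0v_1\dots v_{\ell+1}$ is a path in $G[D]$ with $\ell+1$ edges. If $v_0\in F_D$, then $j\ge1$, and (I3) for level $j-1$ gives $\deg v_{\ell+1}\le\delta_{(j-1)+(\ell+1)}=\delta_{j+\ell}$. Otherwise $v_0\in S_Y$ for a split piece $Y$. By ($*$), the final piece that contains $D'$ lies in $Y\setminus X_Y$, so the path lies in $G[Y]-X_Y$, and Lemma~\ref{lem:split}(d) with $q=\ell+1$ gives $\deg v_{\ell+1}\le\tau_{\ell+1}=\delta_{j+\ell}$.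

\subsection{Summing over the splits}

It remains to prove (I4) and to bound $|S_D|$ and $|X_D|$. Lemma~\ref{lem:split} bounds the cost of one split of $Y$ by expressions of the form $\sqrt{g(Y)}$ with $g$ additive, so we need to sum such expressions over all splits. The number of splits is governed by the total weight that ever appears. For $D\in\mathcal D_{j-1}$ let $\mathcal Y(D)$ be the set of pieces of $D$ that are split in step $j$, and let
\[
\nu_D=|N(F_D)\cap D|,\qquad R_D=\sum_{Y\in\mathcal Y(D)}\ \sum_{v\in S_Y}\deg_Y(v).
\]
Call a vertex of $D\setminus F_D$ \emph{marked} if it has a neighbor in $F_D$, or if it lies in some $Y\in\mathcal Y(D)$ and has a neighbor in $S_Y$. At most $\nu_D+R_D$ vertices of $D$ are marked. By ($*$), whenever a vertex of a piece lies in $N(F_D\cup S_D)$ for the current $S_D$, it is marked. For $\mathcal D'\subseteq\mathcal D_{j-1}$ put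
\[
\Omega(\mathcal D')=\sum_{D\in\mathcal D'}\Bigl(\frac{\Delta_j}n|D|+\frac{\nu_D+R_D}{K\sqrt n}\Bigr).
\]
Then any family of pairwise disjoint pieces of cells in $\mathcal D'$ has total weight at most $\Omega(\mathcal D')$.

\begin{lemma}\label{lem:charge}
Let $g:V(G)\to\mathbb R_{\ge0}$ and write $g(Z)=\sum_{v\in Z}g(v)$. For every $\mathcal D'\subseteq\mathcal D_{j-1}$, with union $Z'=\bigcup\mathcal D'$,
\[
\sum_{D\in\mathcal D'}\ \sum_{Y\in\mathcal Y(D)}\sqrt{g(Y)}\le80\sqrt{\Omega(\mathcal D')\,g(Z')}.
\]
\end{lemma}

\begin{proof}
Each $Y$ in the sum has $w(Y)>1$. For $i\ge0$ let $\mathcal Y_i$ be the set of those $Y$ with $(\frac{40}{39})^i<w(Y)\le(\frac{40}{39})^{i+1}$. Two split pieces are disjoint, or one descends from the other and has at most $\frac{39}{40}$ of its weight. So the members of $\mathcal Y_i$ are pairwise disjoint, their weights sum to at most $\Omega(\mathcal D')$, and $|\mathcal Y_i|\le\Omega(\mathcal D')(\frac{39}{40})^i$. By the Cauchy--Schwarz inequality and disjointness, $\sum_{Y\in\mathcal Y_i}\sqrt{g(Y)}\le\sqrt{|\mathcal Y_i|\,g(Z')}$. Finally $\sqrt{39/40}<1-\frac1{80}$, so $\sum_{i\ge0}(\frac{39}{40})^{i/2}<80$.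
\end{proof}

The quantity $\Omega$ involves $R_D$, which is itself a sum over splits. The lemma bounds $R_D$ in terms of $\sqrt\Omega$, and the resulting inequality can be solved for $\Omega$ with the help of $2\sqrt{ab}\le\frac a2+2b$. We do this once for the whole level and once for a single cell. Note that $16\pi\cdot80=2K$.

\emph{The whole level.} Let $\Omega_j=\Omega(\mathcal D_{j-1})$, $\nu=\sum_D\nu_D$ and $R=\sum_DR_D$, with sums over $\mathcal D_{j-1}$. The first inequality of \eqref{eq:degS} and Lemma~\ref{lem:charge} with $g\equiv\Delta_j$ give $R\le2K\sqrt{\Omega_j\Delta_jn}$. If $j=0$, then $\nu=0$. If $j\ge1$, then frontier vertices at level $j-1$ have degree at most $\delta_{j-1}$ by (I3) with $\ell=0$, so (I4) gives $\nu\le\delta_{j-1}\cdot9K\sqrt n\,\Delta_{j-1}=\frac32K\sqrt n\,\Delta_j$. Therefore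
\[
\Omega_j\le\Delta_j+\tfrac32\Delta_j+2\sqrt{\Omega_j\Delta_j}\le\tfrac92\Delta_j+\tfrac12\Omega_j ,
\]
and so
\begin{equation}\label{eq:global}
\Omega_j\le9\Delta_j,\qquad R\le6K\sqrt n\,\Delta_j .
\end{equation}
The frontiers $F_{D'}$ with $D'\in\mathcal D_j$ are disjoint and consist of marked vertices. Hence $\sum_{D'}|F_{D'}|\le\nu+R\le\frac{15}2K\sqrt n\,\Delta_j$. This proves (I4) for level $j$ and completes the induction.

\emph{A single cell.} For $j=0$, Lemma~\ref{lem:split}(b), Lemma~\ref{lem:charge} with $g\equiv1$ and \eqref{eq:global} give $|B_{V(G)}|=|S_{V(G)}|\le2K\sqrt{9\Delta_0n}\le12K\sqrt n$. Let $j\ge1$, $D\in\mathcal D_{j-1}$ and $\Omega_D=\Omega(\{D\})$. By (I1), $\Delta_j|D|\le\Delta_{j-1}n$; here we use $\Delta_j=\Delta_{j-1}^2$. By (I2) and (I3), $\nu_D\le K\sqrt n\,\Delta_{j-1}/6$. By \eqref{eq:degS} and Lemma~\ref{lem:charge} with $g\equiv\Delta_j$, $R_D\le2K\sqrt{\Omega_D\Delta_j|D|}\le2K\sqrt{\Omega_D\Delta_{j-1}n}$. Thus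
\[
\Omega_D\le\tfrac76\Delta_{j-1}+2\sqrt{\Omega_D\Delta_{j-1}}\le\bigl(\tfrac76+2\bigr)\Delta_{j-1}+\tfrac12\Omega_D ,
\]
so $\Omega_D\le9\Delta_{j-1}$. By Lemma~\ref{lem:split}(b), Lemma~\ref{lem:charge} with $g\equiv1$ and (I1),
\[
|S_D|\le2K\sqrt{\Omega_D|D|}\le2K\sqrt{9\Delta_{j-1}\cdot n/\Delta_{j-1}}=6K\sqrt n .
\]
With (I2) we conclude that $|B_D|\le12K\sqrt n$ for every cell $D$ of level at most $J-1$.

\subsection{The last level and the tree}

A cell $D\in\mathcal D_J$ has $|D|\le n/\Delta_J\le n^{3/4}$. It is small enough to be cut into parts that fit into single bags, and then no further frontier arises and degrees no longer matter. By Lemma~\ref{lem:frag}, applied to $G[D\setminus F_D]$ with $r=\sqrt n\ge100$, there is a set $S_D\subseteq D\setminus F_D$ of size at most $c_0n^{3/4}/n^{1/4}=c_0\sqrt n$ such that all components of $G[D\setminus(F_D\cup S_D)]$ have at most $\sqrt n$ vertices. Put $B_D=F_D\cup S_D$, of size at most $(K+c_0)\sqrt n$, and $X_D=\emptyset$. The vertex sets of these components are the \emph{leaf sets} produced from $D$.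

Let $X$ be the union of the sets $X_D$ over all cells. Let $T$ have one node for each cell $D$, with bag $B_D$, and one node for each leaf set, whose bag is the leaf set itself; the children of $D$ are the cells or leaf sets produced from $D$. Then $T$ is a tree rooted at the cell $V(G)$. Each cell $D$ is the disjoint union of $B_D$, $X_D$ and its children, so the bags partition $V(G)\setminus X$. All bags have size $O(\sqrt n)$.

\begin{lemma}\label{lem:edges}
Let $D'$ be a child of $D$ in $T$, and let $yz$ be an edge of $G$ with $z\in D'$ and $y\notin D'\cup X$. Then $y\in B_D$, and $z$ lies in the bag of $D'$.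
\end{lemma}

\begin{proof}
We use induction on the depth of $D'$. Suppose that $y\notin D$. Then $D$ is not the root, and the induction hypothesis for $D$ and its parent puts $z$ in $B_D$, which is disjoint from $D'$, a contradiction. So $y\in D$. Since $D'$ is a component of $G[D\setminus(B_D\cup X_D)]$ and $y\notin D'\cup X$, we get $y\in B_D$. If $D'$ is a cell, then $z\in N(B_D)\cap D'=F_{D'}\subseteq B_{D'}$. If $D'$ is a leaf set, it is its own bag.
\end{proof}

Let $yz$ be an edge of $G-X$. The nodes of $T$ that contain both $y$ and $z$, as sets, form a path that starts at the root; let $E$ be the deepest one. If $E$ is a leaf set or $y,z\in B_E$, then $y$ and $z$ share a bag. Otherwise one of them, say $z$, lies in a child $D'$ of $E$, and $y\notin D'$ by the choice of $E$. By Lemma~\ref{lem:edges}, $y$ and $z$ lie in the bags of the adjacent nodes $E$ and $D'$. So we have a tree-partition of $G-X$.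

Cells of level $i$ have depth $i+1$, and leaf sets have depth $J+2$. From $2^J\le t2^J=\log\Delta_J<\frac12\log n$ we get $J+2<\log\log n+1$, which bounds the radius of $T$.

\subsection{The size of $X$}\label{sec:X}

For $y>0$ let $n(y)$ be the number of vertices of degree greater than $y$; then $n(y)\le6n/y$, and in particular $n(\delta_i)\le36n/\Delta_i$. In step $j$ the set $U_q$ for a piece $Y$ consists of the vertices of $Y$ of degree greater than $\delta_{j-1+\max(q,1)}$. Apply Lemma~\ref{lem:split}(e) to each split, then Lemma~\ref{lem:charge} for each $q$ with $g$ the indicator function of the vertices of degree greater than $\delta_{j-1+\max(q,1)}$, and then \eqref{eq:global}. The number of vertices put into $X$ in step $j$ is at most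
\begin{equation}\label{eq:X}
6K\sum_{q\ge0}(2q+1)\sqrt{\kappa_q}\,\sqrt{\Delta_j\,n(\delta_{j-1+\max(q,1)})}\,.
\end{equation}
We sum this over all $j\ge0$.

\emph{The terms with $q\ge2$.} Here the threshold lies at least one scale above $\Delta_j$, and the doubly exponential growth of the scales outweighs $\sqrt{\kappa_q}=\sqrt2(2q+1)^q$. Since $t\ge1$ and $2^{j+q-1}-2^j\ge2^{j+q-2}$,
\[
\sqrt{\Delta_j\,n(\delta_{j+q-1})}\le6\sqrt n\,\sqrt{\Delta_j/\Delta_{j+q-1}}=6\sqrt n\;2^{-t(2^{j+q-1}-2^j)/2}\le6\sqrt n\;2^{-2^{j+q-3}} .
\]
With $a=2^j\ge1$ and $b=2^{q-3}\ge\frac12$ we have $ab=\frac{ab}2+\frac{ab}2\ge\frac a4+\frac b2$. Therefore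
\[
\sum_{j\ge0}\sum_{q\ge2}(2q+1)\sqrt{\kappa_q}\;2^{-2^{j+q-3}}\le\Bigl(\sum_{j\ge0}2^{-2^j/4}\Bigr)\Bigl(\sum_{q\ge2}\sqrt2\,(2q+1)^{q+1}2^{-2^{q-4}}\Bigr).
\]
The first series converges because $2^j\ge j$. The second converges because $(q+1)\log(2q+1)\le2^{q-4}-q$ for large $q$, so that its terms are eventually at most $\sqrt2\cdot2^{-q}$. These terms of \eqref{eq:X} contribute $O(\sqrt n)$ in total, uniformly in $t$.

\emph{The terms with $q\in\{0,1\}$.} As $\kappa_0=1$ and $\kappa_1=18$, they contribute $6K(1+3\sqrt{18})\sqrt{\Delta_j\,n(\delta_j)}$ in step $j$. The bound $n(\delta_j)\le36n/\Delta_j$ gives only $6\sqrt n$ for each square root, and summing over $j\le J$ would lose a factor $\log\log n$. This is the purpose of $t$. A vertex $v$ contributes $\Delta_j$ to $\Delta_jn(\delta_j)$ if $\Delta_j<6\deg v$, and nothing otherwise. The contribution is comparable to $\deg v$ only when $\log\Delta_j$ falls into a window of bounded length below $\log(6\deg v)$, and as $t$ varies $\log\Delta_j$ ranges over an interval of length $2^j$. So let $t$ be uniform in $[1,2]$. Then $s=\log\Delta_j=2^jt$ is uniform in $[2^j,2^{j+1}]$, with density $2^{-j}$, and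
\[
\mathbb E_t\bigl[\Delta_j\,n(\delta_j)\bigr]\le\sum_{v:\,\deg v\ge1}2^{-j}\int_{-\infty}^{\log(6\deg v)}2^s\,ds=2^{-j}\sum_v\frac{6\deg v}{\ln2}\le\frac{36\,n}{\ln2}\,2^{-j}\le52\,n\,2^{-j}.
\]
By Jensen's inequality, $\mathbb E\sqrt Z\le\sqrt{\mathbb EZ}$ for $Z\ge0$, so
\[
\mathbb E_t\sum_{j\ge0}\sqrt{\Delta_j\,n(\delta_j)}\le\sqrt{52n}\sum_{j\ge0}2^{-j/2}=\sqrt{52}\,(2+\sqrt2)\sqrt n\le25\sqrt n .
\]
The sum on the left depends only on $t$ and the degree sequence of $G$. Fix $t$ for which it is at most $25\sqrt n$, and run the construction with this $t$. Then $|X|=O(\sqrt n)$, and Lemma~\ref{lem:reduce} completes the proof of Theorem~\ref{thm:main}. \qed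

\subsection{Apex graphs}

\begin{proof}[Proof of Corollary~\ref{cor:apex}]
(i) If $G-Q$ has at most one vertex, then $n\le a\sqrt n+1$, and we take $H=K_1$ and $m=n$. Otherwise Theorem~\ref{thm:main} shows that $G-Q$ is contained in $H\boxtimes K_{m'}$ with $m'\le c\sqrt n$ and $H-v$ a forest. We may assume that $v$ is adjacent to all other vertices of $H$. Placing $Q$ at $v$ shows that $G$ is contained in $H\boxtimes K_m$ with $m=m'+|Q|\le(c+a)\sqrt n$.

(ii) An apex graph satisfies the hypothesis of (i) with $|Q|\le1$ and $a=1$, which gives $m\le(c+2)\sqrt n$. Apex-forests have treewidth at most $2$, so $f(\mathcal A)\le2$. Since $\mathcal P\subseteq\mathcal A$, we have $f(\mathcal A)\ge f(\mathcal P)=2$.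
\end{proof}

\section{Lower bounds for the grid}\label{sec:lower}

Let $G$ be the $k\times k$ grid with $k\ge2$, and $n=k^2$. Part (i) of Theorem~\ref{thm:lower} follows from \eqref{eq:tw}: if $H$ is an apex-forest, then $\sqrt n=\operatorname{tw}(G)\le3m-1$. For part (ii) we need the fact that a set of vertices of the grid cannot be cut off cheaply.

\begin{lemma}\label{lem:iso}
If $L\subseteq V(G)$ and $|L|\le n/2$, then $|N(L)|\ge\frac12\sqrt{|L|}$.
\end{lemma}

\begin{proof}
We may assume $L\ne\emptyset$. A row or column is a path, so if it meets $L$ and is not contained in $L$, it contains a vertex of $N(L)$. Suppose first that $L$ contains no full row or column, and that it meets $a$ rows and $b$ columns. Then $|N(L)|\ge\max(a,b)\ge\sqrt{ab}\ge\sqrt{|L|}$. Otherwise, by symmetry, $L$ contains a full row. Then every column meets $L$, and at most $|L|/k\le k/2$ columns are contained in $L$. So $|N(L)|\ge k/2\ge\sqrt{|L|/2}$, where the last step uses $|L|\le k^2/2$.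
\end{proof}

The lemma has the following consequence. Let $Z\subseteq V(G)$ and $s\le n/2$, and let $\mathcal L$ be a set of components of $G-Z$, each with at most $s$ vertices. Each $L\in\mathcal L$ has $N(L)\subseteq Z$, and a vertex of $Z$ has at most four neighbors and so lies in $N(L)$ for at most four components $L$. Hence
\begin{equation}\label{eq:frozen}
\sum_{L\in\mathcal L}|L|\le\sqrt s\sum_{L\in\mathcal L}\sqrt{|L|}\le2\sqrt s\sum_{L\in\mathcal L}|N(L)|\le8\sqrt s\,|Z| .
\end{equation}
The case $h=0$ of the theorem is now immediate. If $|X|\le m\le n/2$ and all components of $G-X$ have at most $m$ vertices, then $n/2\le n-|X|\le8m^{3/2}$, so $m\ge(n/16)^{2/3}$. In general we delete bags level by level, starting at the roots. Deleting all bags of a level could cost too much, so we delete only inside large components, of which there are few, and leave the small components alone, since by \eqref{eq:frozen} they hold few vertices. The number of deleted vertices, measured in units of $\sqrt n$, is roughly squared at each level, which mirrors the relation $\Delta_{j+1}=\Delta_j^2$.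

\begin{proof}[Proof of Theorem~\ref{thm:lower}(ii)]
Let $T=H-v$. Joining $v$ to all nodes of $T$ preserves the containment, so Lemma~\ref{lem:reduce} gives a set $X$ with $|X|\le c\sqrt n$ and a tree-partition of $G-X$ with bags $B_x$, $x\in V(T)$, of size at most $c\sqrt n$. Root each component of $T$ so that all depths are at most $h$. Say that a vertex set \emph{lies under} a node $x$ if it is contained in the union of the bags of $x$ and its descendants.

Define numbers $z_i$ and $s_i$ for $i\ge0$ by
\[
z_0=c\sqrt n,\qquad\sqrt{s_i}=\frac{n\,2^{-i}}{64\,z_i},\qquad z_{i+1}=z_i+\frac{c\,n^{3/2}}{s_i}.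
\]
As $z_i\ge\sqrt n$, we have $s_i\le n/2$. We construct sets $Z_0\subseteq Z_1\subseteq\cdots$ with $|Z_i|\le z_i$, and sets $\mathcal K_i$ of components of $G-Z_i$, each lying under a node of depth $i$. Let $Z_0=X$, and let $\mathcal K_0$ consist of all components of $G-X$. The nodes whose bags meet a connected subgraph of $G-X$ induce a connected subgraph of $T$, so each member of $\mathcal K_0$ lies under a root. Given $Z_i$ and $\mathcal K_i$, call $L\in\mathcal K_i$ \emph{frozen at stage $i$} if $|L|\le s_i$, and \emph{large} otherwise. For each large $L$ let $x(L)$ be the node of depth $i$ under which it lies. Let $Z_{i+1}$ be the union of $Z_i$ and the sets $L\cap B_{x(L)}$, and let $\mathcal K_{i+1}$ consist of the components of the graphs $G[L\setminus B_{x(L)}]$, over all large $L$. There are at most $n/s_i$ large sets, so $|Z_{i+1}|\le z_i+c\sqrt n\cdot n/s_i=z_{i+1}$. Since $N(L)\subseteq Z_i$ and $Z_{i+1}\cap L=L\cap B_{x(L)}$, the members of $\mathcal K_{i+1}$ are components of $G-Z_{i+1}$. Each is connected, lies under $x(L)$ and avoids $B_{x(L)}$, so it lies under a child of $x(L)$.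

By induction on $i$, every vertex lies in $Z_i$, in a member of $\mathcal K_i$, or in a set frozen at a stage before $i$. No node has depth $h+1$, so $\mathcal K_{h+1}=\emptyset$. By \eqref{eq:frozen}, the sets frozen at stage $i$ contain at most $8\sqrt{s_i}\,z_i=n2^{-i}/8$ vertices, which sums to at most $n/4$ over all stages. Hence $z_{h+1}\ge\frac34n$.

Put $y_i=z_i/\sqrt n\ge1$. Then $y_0=c$ and $s_i=n4^{-i}/(4096\,y_i^2)$, so
\[
y_{i+1}=y_i+4096\,c\,4^iy_i^2\le5000\,c\,4^iy_i^2 .
\]
With $b=\log(5000c)$ this reads $\log y_{i+1}\le2\log y_i+2i+b$. Dividing by $2^{i+1}$ and summing, we obtain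
\[
2^{-i}\log y_i\le\log c+\sum_{l\ge0}(2l+b)\,2^{-l-1}=\log c+2+b=:b' ,
\]
because $\sum_ll2^{-l}=2$ and $\sum_l2^{-l-1}=1$. Since $y_{h+1}\ge\frac34\sqrt n$,
\[
2^{h+1}b'\ge\tfrac12\log n+\log\tfrac34\ge\tfrac14\log n ,
\]
where the last inequality holds because $\frac14\log n\ge\frac12>\log\frac43$ for $n\ge4$. Thus $h\ge\log\log n-\log(8b')$, and $C=\log(8b')$ depends only on $c$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{list}
\emph{List of Open Problems, MATRIX-IBS Workshop Structural Graph Theory Downunder III},
\texttt{https://dimag.ibs.re.kr/\allowbreak home/\allowbreak cook/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 14/\allowbreak 2023/\allowbreak 04/\allowbreak Open\_Problems\_\allowbreak Matrix\_IBS\_\allowbreak 2023-10.pdf}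

\end{thebibliography}
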